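# Weak distributivity and Cohen reals in complete c.c.c. Boolean algebras

## A model in which "no Cohen real" means "weakly distributive"

**Theorem 1.** Let $V\models\mathrm{CH}$. There is a forcing $P$ such that in $N=V[G]$ ($G$ being $P$-generic over $V$) the following holds: every complete c.c.c. Boolean algebra $\mathbb B$ with $\Vdash_{\mathbb B}$ "there is no Cohen real over $N$" satisfies the weak $(\omega,\omega)$-distributive law.

Here and below all Boolean algebras are nontrivial ($0\ne1$). A complete Boolean algebra $\mathbb B$ satisfies the weak $(\omega,\omega)$-distributive law if for every family $(b_{nm})_{n,m<\omega}$ in $\mathbb B$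
$$\bigwedge_{n<\omega}\bigvee_{m<\omega}b_{nm}=\bigvee_{f:\omega\to[\omega]^{<\omega}}\ \bigwedge_{n<\omega}\ \bigvee_{m\in f(n)}b_{nm}.\tag{1}$$
Prikry's hyper-weak $(\omega,\omega)$-distributive law asks for much less. Instead of finitely many allowed values at each $n$, one value is forbidden:
$$\bigwedge_{n<\omega}\bigvee_{m<\omega}b_{nm}=\bigvee_{h\in\omega^\omega}\ \bigwedge_{n<\omega}\ \bigvee_{m\ne h(n)}b_{nm}.\tag{2}$$
The weak law fails everywhere in $\mathbb B$ if it fails in the relative algebra $\mathbb B\restriction b$ for every nonzero $b\in\mathbb B$.

The theorem answers a problem of Prikry, taken from "The hyper-weak distributive law and a related game in Boolean algebras": can one find in ZFC a complete c.c.c. Boolean algebra in which the hyper-weak law holds but the weak law fails everywhere? We shall see in Lemma 4 that the hyper-weak law implies that no Cohen real is added. So in the model $N$ of Theorem 1 every complete c.c.c. algebra with the hyper-weak law satisfies the weak law, and no algebra as in the problem exists. Since Con(ZFC) implies Con(ZFC + CH), we conclude that, assuming ZFC is consistent, ZFC does not prove that such an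 algebra exists.

There are two companions. The first sharpens the picture in $N$; the second shows that ZFC does not refute the existence of such an algebra either.

**Theorem 2.** In $N$, let $\mathbb B$ be complete c.c.c. and let $b_0$ be the Boolean value of "there is a Cohen real over the ground model". Then the weak law holds in $\mathbb B\restriction\neg b_0$ (if $\neg b_0\ne0$), and it fails in $\mathbb B\restriction b$ for every $0\ne b\le b_0$. Hence in $N$, for all complete c.c.c. algebras: weak law $\Leftrightarrow$ hyper-weak law $\Leftrightarrow$ no Cohen real is added. If the weak law fails everywhere, a Cohen real is added with Boolean value $1$. Moreover, for any cardinal $\kappa\ge\omega_2$ with $\kappa^\omega=\kappa$ in $V$, $P$ can be chosen to preserve cardinals and force $2^\omega=\kappa$.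

**Theorem 3.** If there is a P-point (e.g. under CH), then there is a complete $\sigma$-centered (hence c.c.c.) algebra in which the hyper-weak law holds and the weak law fails everywhere.

That CH implies the existence of a P-point is due to W. Rudin (1956). So Prikry's statement is independent of ZFC: it holds under CH and fails in $N$.

One more known fact explains what kind of example one has to look for. A forcing poset whose conditions can be coded as reals is called Suslin if the poset, its ordering and its incompatibility relation are all $\Sigma^1_1$ in the codes. Shelah proved that for every c.c.c. Suslin forcing, the weak law holds in the regular open completion if and only if no Cohen real is added. So an algebra as in the problem cannot come from a Suslin forcing. In Theorem 3 the non-definable ingredient is an ultrafilter.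

## The two laws read through names

Forcing with $\mathbb B$ is always over the model in which $\mathbb B$ lives, called the ground model. A real $c\in2^\omega$ is Cohen over the ground model if for every dense $D\subseteq2^{<\omega}$ in the ground model some $c\restriction n$ is in $D$.

**Lemma 4.** Let $\mathbb B$ be a complete Boolean algebra.

1. The weak law holds iff for every name $\dot g$ for an element of $\omega^\omega$ it is forced that some ground model $f:\omega\to[\omega]^{<\omega}$ has $\dot g(n)\in f(n)$ for all $n$.
2. The hyper-weak law holds iff for every such $\dot g$ it is forced that some ground model $h\in\omega^\omega$ has $\dot g(n)\ne h(n)$ for all $n$.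
3. The weak law implies the hyper-weak law.
4. The hyper-weak law implies that no Cohen real is added.
5. If $b\ne0$ forces that there is a Cohen real, the weak law fails in $\mathbb B\restriction b$.

*Proof.* (1) The right side of (1) is always below the left side. Assume the condition on names and let $b$ be the left side. Let $\dot g(n)$ be the least $m$ with $b_{nm}$ in the generic filter if $b$ is in it, and $0$ otherwise. In an extension by a generic filter $H\ni b$ take a ground model $f$ with $g(n)\in f(n)$ for all $n$. Then $\bigvee_{m\in f(n)}b_{nm}\in H$ for every $n$. The sequence of these elements is in the ground model, so by genericity its meet is in $H$. Thus every generic filter containing $b$ contains the right side, which means that $b$ is below the right side. Conversely, given $\dot g$, apply the law to $b_{nm}=[\![\dot g(n)=m]\!]$. The left side is $1$, and the right side is the Boolean value of the statement that some ground model $f$ is as required. The proof of (2) is the same, with "$m\ne h(n)$" in place of "$m\in f(n)$".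

(3) Given $f$, choose $h(n)\notin f(n)$.

For (4) and (5), let $c\in2^\omega$ be Cohen. It has infinitely many ones; let $\hat c(n)$ be the length of the $n$-th maximal block of zeros (possibly empty), that is, the number of zeros between consecutive ones, where the $0$-th block precedes the first one. Let $h\in\omega^\omega$ be in the ground model. Every $s\in2^{<\omega}$ can be extended by a $1$, which closes the current block, and then by $0^{h(n)}1$, where $n$ is the index of the next block. So densely many $s$ have a completed block with index $n$ and length exactly $h(n)$, for some $n$. Hence $\hat c(n)=h(n)$ for some $n$. In the same way, for every ground model $\varphi$ we get $\hat c(n)>\varphi(n)$ for some $n$. If some $b\ne0$ forces a Cohen real, the name that is $\hat c$ below $b$ and constantly $0$ otherwise violates the condition in (2), and in $\mathbb B\restriction b$ the name $\hat c$ violates the condition in (1), because a function $f:\omega\to[\omega]^{<\omega}$ is bounded by $\varphi(n)=\max(f(n)\cup\{0\})$. $\square$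

So the weak law says that every new function $\omega\to\omega$ is bounded by an old one, and the hyper-weak law says that every new function is avoided by an old one.

Two algebras can be done by hand. In the Cohen algebra a Cohen real is added with value $1$, so by Lemma 4 the hyper-weak law fails, and the weak law fails everywhere. In the measure algebra of the unit interval both laws hold: given $\dot g$ and $b$ of measure $\mu(b)>0$, choose $\varphi(n)$ so large that $b\wedge[\![\dot g(n)>\varphi(n)]\!]$ has measure less than $\mu(b)2^{-n-2}$. Then $b\wedge\bigwedge_n[\![\dot g(n)\le\varphi(n)]\!]$ has positive measure and forces $\dot g\le\varphi$. Neither algebra separates the laws. An algebra that does must add an unbounded real below every condition and yet add no Cohen real.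

## Laver trees along a P-point

We first prove Theorem 3, since it shows what Theorem 1 has to destroy.

**Definition.** A P-point is a nonprincipal ultrafilter $\mathcal U$ on $\omega$ such that for every sequence $(B_k)_{k<\omega}$ in $\mathcal U$ there is $A\in\mathcal U$ with $A\setminus B_k$ finite for all $k$.

For example, if $\mathcal U$ is a P-point and $f:\omega\to\omega$ has no fiber in $\mathcal U$, then with $B_k=\{i:f(i)\ne k\}\in\mathcal U$ we get $A\in\mathcal U$ on which $f$ is finite-to-one. For a non-example, take any nonprincipal ultrafilter $\mathcal U$ on $\omega$ and let $\mathcal W$ be the ultrafilter of all $X\subseteq\omega\times\omega$ with $\{a:\{b:(a,b)\in X\}\in\mathcal U\}\in\mathcal U$. The sets $B_k=\{(a,b):a\ge k\}$ are in $\mathcal W$. If $A\setminus B_k$ is finite for all $k$, every vertical section of $A$ is finite, so $A\notin\mathcal W$.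

**Definition.** Let $\mathcal U$ be a nonprincipal ultrafilter on $\omega$. $\mathbb L$ is the set of trees $T\subseteq\omega^{<\omega}$ with a stem $s\in T$ such that every node of $T$ is comparable with $s$ and $\{i:t^\frown i\in T\}\in\mathcal U$ for all $t\in T$ with $t\supseteq s$. It is ordered by inclusion. The generic branch $\dot\ell\in\omega^\omega$ is the union of the stems of the conditions in the generic filter.

Why an ultrafilter? If one used the cofinite filter instead, then $\dot\ell(n)\bmod2$ would be a Cohen real: a condition with stem $s$ fixes $|s|$ bits, and beyond the stem every finite pattern of parities can be chosen. With an ultrafilter, either the even or the odd numbers are in $\mathcal U$, so some condition with stem $s$ decides all parities of $\dot\ell(n)$, $n\ge|s|$.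

If $T'\le T$ have stems $t$ and $s$, then $t\in T$ and $t\supseteq s$: if $t\subsetneq s$, then $T'$ would have infinitely many successors of $t$, but $T$ has only one. For $t\in T$ with $t\supseteq s$, the set of nodes of $T$ comparable with $t$ is a condition with stem $t$ below $T$. Finitely many conditions with the same stem have their intersection as a common extension with that stem. Hence, in $\mathbb B=\mathrm{r.o.}(\mathbb L)$, the set $C_s$ of all $b$ that are above (the image of) some condition with stem $s$ is centered, and $\mathbb B\setminus\{0\}=\bigcup_sC_s$ is a countable union. So $\mathbb B$ is $\sigma$-centered, and c.c.c. because an antichain has at most one element in each $C_s$.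

**Lemma 5 (pure decision).** For each statement $\psi$ of the forcing language and each $s\in\omega^{<\omega}$, some $T$ with stem $s$ decides $\psi$.

*Proof.* Call $s$ neutral if there is no such $T$. If $s$ is neutral, then $s^\frown i$ is neutral for $\mathcal U$-many $i$. Otherwise, for $\mathcal U$-many $i$ there is $T_i$ with stem $s^\frown i$ deciding $\psi$, and since $\mathcal U$ is an ultrafilter, for $\mathcal U$-many $i$ the decision is the same. The union of these $T_i$ is a condition with stem $s$, and every extension of it can be extended further to lie below one of the $T_i$. So it decides $\psi$, contradicting the neutrality of $s$. Now if $s$ were neutral, we could build, level by level, a condition $T$ with stem $s$ all of whose nodes extending $s$ are neutral. Some $T'\le T$ decides $\psi$, and its stem is a node of $T$ extending $s$, a contradiction. $\square$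

**Proof of Theorem 3.** Let $\mathcal U$ be a P-point and $\mathbb B=\mathrm{r.o.}(\mathbb L)$.

**Step 1: the weak law fails everywhere.** This step shows that $\dot\ell$ escapes all finite-valued ground model functions below every condition. Given $T$ with stem $s$ and $F:\omega\to[\omega]^{<\omega}$, remove from $T$ all nodes $t\supsetneq s$ with $t(n)\in F(n)$ for some $|s|\le n<|t|$. Every successor set above the stem loses only finitely many elements, so the result is a condition with stem $s$, and it forces $\dot\ell(n)\notin F(n)$ for all $n\ge|s|$. Let $b\ne0$ and $b_{nm}=b\wedge[\![\dot\ell(n)=m]\!]$. The left side of (1) is $b$. If the right side were nonzero, some $T$ would be below $\bigwedge_n\bigvee_{m\in F(n)}b_{nm}$ for some $F$ and so would force $\dot\ell(n)\in F(n)$ for all $n$, against what we just proved. So the right side is $0$, and the weak law fails in $\mathbb B\restriction b$.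

**Step 2: guessing values at stems.** This step reduces a name $\dot g$ for an element of $\omega^\omega$ to a table of ground model values. Let $v_s(n)=m$ if some $T$ with stem $s$ forces $\dot g(n)=m$; this $m$ is unique, as conditions with the same stem are compatible. If there is no such $m<\omega$, let $v_s(n)=\omega$. For instance, if $\dot g=\dot\ell$, then $v_s(n)=s(n)$ for $n<|s|$ and $v_s(n)=\omega$ for $n\ge|s|$.

We need one property: for $m<\omega$,
$$v_s(n)\ne m\ \Longrightarrow\ \{i:v_{s^\frown i}(n)\ne m\}\in\mathcal U.\tag{3}$$
Indeed, by Lemma 5 some $T$ with stem $s$ decides "$\dot g(n)=m$", and it must decide it negatively. If $s^\frown i\in T$, the part of $T$ through $s^\frown i$ has stem $s^\frown i$ and forces $\dot g(n)\ne m$, so $v_{s^\frown i}(n)\ne m$.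

**Step 3: use of the P-point.** The aim is to turn countably many instances of (3) into one set. For each $s$, the sets $\{i:v_{s^\frown i}(n)\ne m\}$ with $n,m<\omega$, $m\ne v_s(n)$, are countably many members of $\mathcal U$. So there is $A_s\in\mathcal U$ such that
$$\text{for all }n,m<\omega\text{ with }m\ne v_s(n):\quad\{i\in A_s:v_{s^\frown i}(n)=m\}\text{ is finite.}\tag{4}$$
This is the only place where we use more than a nonprincipal ultrafilter.

**Step 4: two candidates for $h$.** We now want one $h$ that works for all stems at once. For a single $h$ there would still be, for each $n$, a finite set of bad $i$, and together these could form a set in $\mathcal U$. The remedy is to build two functions whose bad sets are disjoint. Enumerate $\omega^{<\omega}=\{s_j:j<\omega\}$ and let $t_0=0$. At step $2n+e$, where $n<\omega$ and $e\in\{0,1\}$, choose $h_e(n)<\omega$ outside the finite set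
$$\{v_{s_j}(n):j\le n\}\cup\{v_{s_j{}^\frown i}(n):j\le n,\ i\le t_{2n+e}\}.$$
By (4) there are only finitely many $i$ such that $i\in A_{s_j}$ and $v_{s_j{}^\frown i}(n)=h_e(n)$ for some $j\le n$. Choose $t_{2n+e+1}>t_{2n+e}$ above all of them. All these $i$ lie in $(t_{2n+e},t_{2n+e+1}]$.

Let $E_e=\bigcup_n(t_{2n+e},t_{2n+e+1}]$. As $E_0\cap E_1=\emptyset$, some $E_e\notin\mathcal U$. Fix it and let $h=h_e$. Then
$$v_{s_j{}^\frown i}(n)\ne h(n)\quad\text{for all }n\ge j\text{ and all }i\in A_{s_j}\setminus E_e,\ \text{where }A_{s_j}\setminus E_e\in\mathcal U,\tag{5}$$
and, directly from the choice of $h_e(n)$, $v_{s_j}(n)\ne h(n)$ for all $n\ge j$.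

**Step 5: the hyper-weak law.** We thin out a given condition so that $h$ is never guessed. Let $T_0$ have stem $s=s_{n_0}$. Then $v_s(n)\ne h(n)$ for all $n\ge n_0$. Suppose that $t=s_j$ satisfies $v_t(n)\ne h(n)$ for all $n\ge n_0$. Then
$$\{i:\forall n\ge n_0\ \ v_{t^\frown i}(n)\ne h(n)\}\in\mathcal U:$$
use (5) for $n\ge\max(j,n_0)$, and (3) for the finitely many $n$ with $n_0\le n<j$. So we can build, level by level, $T\le T_0$ with stem $s$ such that $v_t(n)\ne h(n)$ for all $t\in T$ with $t\supseteq s$ and all $n\ge n_0$. We claim that $T\Vdash\forall n\ge n_0\ \dot g(n)\ne h(n)$. Otherwise some $T'\le T$ forces $\dot g(n)=h(n)$ for some $n\ge n_0$; its stem $t$ is a node of $T$ with $t\supseteq s$, and $v_t(n)=h(n)$, a contradiction. Finally extend $T$ to decide $\dot g\restriction n_0$ and change $h$ below $n_0$ so as to differ from it there. So densely many conditions force that some ground model function differs from $\dot g$ everywhere. By Lemma 4(2) the hyper-weak law holds. $\blacksquare$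

## An unbounded real cuts $\omega$ into intervals

We turn to Theorem 1. Suppose that $\mathbb B$ is complete, c.c.c., adds no Cohen real, and violates the weak law. In this section $N$ may be any model of ZFC with $\mathbb B\in N$. We convert the two hypotheses "unbounded real" and "no Cohen real" into properties of one ideal in $N$.

**Definition.** An interval partition is a sequence $I=(I_j)_{j<\omega}$ of consecutive nonempty finite intervals covering $\omega$ (so $\min I_j\ge j$). A pair $(h,I)$ consists of $h\in2^\omega$ and an interval partition $I$. Let $\Delta=\{(n,k):n<k<\omega\}$. For $y$ with $y(n,k)\in2^{[n,k)}$ for all $(n,k)\in\Delta$ put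
$$A_{y,h,I}=\{(n,k)\in\Delta:\exists j\ \ I_j\subseteq[n,k)\ \wedge\ y(n,k)\restriction I_j=h\restriction I_j\}.\tag{6}$$
For $\varphi\in\omega^\omega$ let $L_\varphi=\{(n,k)\in\Delta:k>\varphi(n)\}$.

Example: let $I_j=\{2j,2j+1\}$ and let $h$ and all $y(n,k)$ be constantly $0$. Then $(n,k)\in A_{y,h,I}$ iff $[n,k)$ contains some $I_j$. So $(0,2)$ and $(1,4)$ are in $A_{y,h,I}$, and $(1,3)$ is not.

**Lemma 6.** Let $\mathbb B\in N$ be complete, c.c.c. and such that $\Vdash_{\mathbb B}$ "no Cohen real over $N$". For every $\mathbb B$-name $\dot c$ for an element of $2^\omega$ there is a pair $(h,I)\in N$ such that $\Vdash_{\mathbb B}$ "$\dot c\restriction I_j\ne h\restriction I_j$ for all but finitely many $j$".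

*Proof.* **Step 1: one real, in the extension.** We first find a pair in $N$ which may depend on the generic filter. If $c$ is not Cohen over $N$, there is a dense $D\subseteq2^{<\omega}$ in $N$ containing no $c\restriction n$. Let $T$ be the set of $s\in2^{<\omega}$ with no initial segment in $D$. Then $T\in N$ is a tree, every $s\in 2^{<\omega}$ has an extension outside $T$, extensions of strings outside $T$ are outside $T$, and $c\restriction n\in T$ for all $n$. In $N$ define $I_j$ and $h\restriction I_j$ recursively so that $s^\frown(h\restriction I_j)\notin T$ for all $s\in2^{\min I_j}$: handle the finitely many $s$ one after another, each time lengthening the string that is to become $h\restriction I_j$. If $c\restriction I_j=h\restriction I_j$, then $c\restriction(\max I_j+1)\notin T$, which is false. So $c\restriction I_j\ne h\restriction I_j$ for all $j$.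

**Step 2: one pair for all generic filters.** By Step 1 and the c.c.c. there are $b_i\in\mathbb B$ $(i<\omega)$ with $\bigvee_ib_i=1$ and pairs $(h^i,I^i)\in N$ such that $b_i\Vdash\forall j\ \dot c\restriction I^i_j\ne h^i\restriction I^i_j$ (if the maximal antichain is finite, repeat entries). Define $I_j$ recursively, each so long that it contains pairwise disjoint intervals $I^i_{t(i,j)}$, $i\le j$; let $h$ agree with $h^i$ on $I^i_{t(i,j)}$ for $i\le j$, and be $0$ elsewhere. If $j\ge i$ and $\dot c\restriction I_j=h\restriction I_j$, then $\dot c\restriction I^i_{t(i,j)}=h^i\restriction I^i_{t(i,j)}$, which $b_i$ forces to be false. So $b_i$ forces $\dot c\restriction I_j\ne h\restriction I_j$ for all $j\ge i$. $\square$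

Now let the weak law fail in such a $\mathbb B$, say
$$b=\bigwedge_n\bigvee_mb_{nm}\ \setminus\ \bigvee_f\bigwedge_n\bigvee_{m\in f(n)}b_{nm}\ \ne\ 0.$$
Replace $\mathbb B$ by $\mathbb B\restriction b$, which is still complete, c.c.c. and adds no Cohen real. Let $\dot f(n)$ be the least $m$ with $b_{nm}$ in the generic filter. Let $\varphi\in\omega^\omega\cap N$. If a nonzero $c\le b$ forced $\dot f(n)\le\varphi(n)$ for all $n$, then $c\le\bigwedge_n\bigvee_{m\le\varphi(n)}b_{nm}$, contradicting the choice of $b$. Nor can a nonzero $c$ force $\dot f\le^*\varphi$ (meaning $\dot f(n)\le\varphi(n)$ for almost all $n$): a stronger condition would decide from where on this holds and the finitely many earlier values of $\dot f$, and enlarging $\varphi$ at finitely many places we would be in the case just excluded. So $\Vdash\dot f\not\le^*\varphi$ for all $\varphi\in\omega^\omega\cap N$.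

In the extension let $\bar f(n)=n+1+\max_{m\le n}f(m)$, $d_0=0$ and $d_{i+1}=\bar f(d_i)$. So $0=d_0<d_1<\cdots$.

**Lemma 7.** For every $\varphi\in\omega^\omega\cap N$: $\Vdash d_{i+1}>\varphi(d_i)$ for infinitely many $i$.

*Proof.* We may assume that $\varphi$ is increasing. Suppose that $d_{i+1}\le\varphi(d_i)$ for all $i\ge i_0$ in some extension. Let $n\ge d_{i_0}$ and $d_i\le n<d_{i+1}$. Then $i\ge i_0$ and
$$f(n)\le\bar f(n)\le\bar f(d_{i+1})=d_{i+2}\le\varphi(d_{i+1})\le\varphi(\varphi(d_i))\le\varphi(\varphi(n)).$$
So $f\le^*\varphi\circ\varphi\in N$, a contradiction. $\square$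

In $N$ let
$$\mathcal J=\{A\subseteq\Delta:\ \Vdash_{\mathbb B}(d_i,d_{i+1})\in A\text{ for only finitely many }i\}.\tag{7}$$
It is closed under subsets and finite unions. For example, $\{(0,k):k\ge1\}\in\mathcal J$, because $d_i=0$ only for $i=0$.

**Lemma 8.** (J1) If $A_1,A_2\in\mathcal J$ and $\varphi\in\omega^\omega\cap N$, then $L_\varphi\setminus(A_1\cup A_2)\notin\mathcal J$. Moreover, for every $y\in N$ with $y(n,k)\in2^{[n,k)}$ for all $(n,k)\in\Delta$ there is a pair $(\tilde h,\tilde I)\in N$ with $A_{y,\tilde h,\tilde I}\in\mathcal J$.

*Proof.* If (J1) failed, $L_\varphi$ would be contained in the union of three members of $\mathcal J$, hence $L_\varphi\in\mathcal J$, contradicting Lemma 7. For the second part, the strings $y(d_i,d_{i+1})\in2^{[d_i,d_{i+1})}$ fit together to $\dot c=\bigcup_iy(d_i,d_{i+1})\in2^\omega$. Take $(\tilde h,\tilde I)$ for $\dot c$ by Lemma 6. If $(d_i,d_{i+1})\in A_{y,\tilde h,\tilde I}$, there is $j$ with $\tilde I_j\subseteq[d_i,d_{i+1})$ and $\dot c\restriction\tilde I_j=\tilde h\restriction\tilde I_j$. Distinct $i$ give distinct $j$, so this happens for only finitely many $i$. $\square$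

So a contradiction would follow from a $y\in N$ for which no $A_{y,\tilde h,\tilde I}$ is in $\mathcal J$. We have to build a model $N$ in which such a $y$ exists for every $\mathbb B$ of the kind considered. In a model with a P-point there cannot always be one, by Theorem 3.

## Two generic choices of $y$ that do not suffice

The natural plan is to start from a model $V$ and to add $y$ generically. If the pair $(\tilde h,\tilde I)$ were in $V$, a density argument could show that $A_{y,\tilde h,\tilde I}$ is large. But Lemma 8 gives a pair in $N$, which may have been computed from $y$ itself. We therefore want to replace it by a pair in $V$.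

**Definition.** A pair $(h',I')$ captures a pair $(h,I)$ if for every $i$ there is $j$ with $I_j\subseteq I'_i$ and $h'\restriction I_j=h\restriction I_j$.

Every pair captures itself. If $(h',I')$ captures $(h,I)$, then $A_{y,h',I'}\subseteq A_{y,h,I}$ for every $y$: if $I'_i\subseteq[n,k)$ and $y(n,k)$ agrees with $h'$ on $I'_i$, then $y(n,k)$ agrees with $h$ on some $I_j\subseteq I'_i\subseteq[n,k)$. So if every pair in $N$ is captured by one in $V$, we may take the pair in Lemma 8 from $V$.

The first attempt is to let $y$ be (coded by) a Cohen real over $V$. Capturing then breaks down. Let $c\in2^\omega$ be Cohen over $V$, let $I$ be any interval partition, and let $(h',I')\in V$. The set of $s\in2^{<\omega}$ for which there is $i$ with $\max I'_i<|s|$ and $s(x)=1-h'(x)$ for all $x\in I'_i$ is dense. So $c$ differs from $h'$ at every point of some $I'_i$, and $(h',I')$ does not capture $(c,I)$. In such an extension we have no pair in $V$ to which a density argument could be applied.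

Finite conditions are thus too weak, and the second attempt uses infinite ones, as in Silver forcing: conditions are partial functions $p$ on $\Delta$ with $p(n,k)\in2^{[n,k)}$ and $\Delta\setminus\mathrm{dom}\,p$ infinite. There are only finitely many possible values at each place, and the fusion argument below applies and gives capturing. Given a condition $p$ and a pair $(h,I)\in V$, we would now like to extend $p$ so as to force $A\subseteq A_{y,h,I}$ for some $A\in V$ with $A\notin\mathcal J$. This can be impossible. Let $\mathrm{dom}\,p=\Delta\setminus E$ with $E=\{(0,k):k\ge1\}$, let all values of $p$ be constantly $1$, and let $h$ be constantly $0$. Then $A_{y,h,I}\subseteq E\in\mathcal J$ for every $y\supseteq p$. The free places of $p$ form a set in $\mathcal J$. We cannot forbid such conditions by requiring that $\Delta\setminus\mathrm{dom}\,p\notin\mathcal J$, since $\mathcal J$ comes from an algebra in the final model, and one forcing has to serve all algebras.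

So a free place should influence $y(n,k)$ for all large $k$, whatever else the condition has decided. We achieve this by letting a free place $l$ hold a group element $r(l)$ and letting $y(n,k)$ be a restriction of the point $r(0)r(1)\cdots r(k-1)\,y_0$ of $2^\omega$. If $r(l)$ may be any element of a rich finite set, then a factor placed at $l$ can cancel the known part of the product to its left and rebuild on its right what it needs. The next section sets this up, and the one after it carries out the cancellation.

## A Silver-type forcing with values in a group

**The group.** For nonempty strings $o,t\in2^{<\omega}$ the sets $2^\omega\setminus[o]$, $[t]$, $[o]$, $2^\omega\setminus[t]$ are nonempty and clopen, where $[t]=\{z\in2^\omega:t\subseteq z\}$. A nonempty clopen set is a disjoint union of some number $m\ge1$ of sets $[s]$, and so is $2^\omega$ for every $m\ge1$ (use $[0],[10],\dots,[1^{m-2}0],[1^{m-1}]$); each $[s]$ is homeomorphic to $2^\omega$. So every nonempty clopen set is homeomorphic to $2^\omega$. Hence there is a homeomorphism $g_{o,t}$ of $2^\omega$ with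
$$g_{o,t}(2^\omega\setminus[o])=[t],\tag{8}$$
mapping $[o]$ onto $2^\omega\setminus[t]$. Fix one for each $(o,t)$. For example, for $o=t=(0)$ we may take the flip of the first digit, and for $o=(0)$, $t=(1)$ the identity is allowed.

Let $\mathcal G$ be the group generated by all $g_{o,t}$; products are compositions, and we write $gz$ for $g(z)$. It is countable. It is infinite: with $o=(0)$ fixed, $g_{o,t}$ maps the fixed set $[1]$ onto $[t]$, and these images are different for different $t$. Write $\mathcal G=\bigcup_l\mathcal G_l$ with $\mathcal G_l$ finite, increasing, $\mathrm{id}\in\mathcal G_l$. Define finite sets recursively by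
$$\mathrm{Prod}_l=\{\rho_0\rho_1\cdots\rho_{l-1}:\rho_i\in R_i\}\ \ (\mathrm{Prod}_0=\{\mathrm{id}\}),\qquad R_l=\{w^{-1}gS:w,S\in\mathrm{Prod}_l,\ g\in\mathcal G_l\}.$$
So $R_0=\mathcal G_0$, $\mathrm{Prod}_1=R_0$, and so on. By induction $\mathrm{id}\in\mathrm{Prod}_l$, $\mathrm{id}\in R_l$ and $\mathcal G_l\subseteq R_l$.

Let $y_0\in2^\omega$ be constantly $0$. For $r\in\prod_lR_l$ set
$$z^r_k=r(0)r(1)\cdots r(k-1)\,y_0\in2^\omega,\qquad x^r(n,k)=z^r_k\restriction[n,k).\tag{9}$$
Even if $r$ is not in $V$, each $z^r_k$ is in $V$, being computed from finitely many elements of $\mathcal G$ and $y_0$. Only the sequence $(z^r_k)_k$ may be new.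

**The forcing.** $Q$ is the set of partial functions $p$ on $\omega$ with $p(l)\in R_l$ and $\omega\setminus\mathrm{dom}\,p$ infinite, ordered by reverse inclusion. Fix $\kappa\ge\omega_2$. $P$ is the countable support product of $\kappa$ copies of $Q$; the support of $e\in P$ is $\mathrm{supp}(e)=\{\gamma:e(\gamma)\ne\emptyset\}$. By density, $G$ gives total functions $r_\gamma=\bigcup_{e\in G}e(\gamma)\in\prod_lR_l$ $(\gamma<\kappa)$. From now on $V\models\mathrm{CH}$ and $N=V[G]$.

**Lemma 9.** $P$ has the $\omega_2$-c.c.

*Proof.* Given $\omega_2$ conditions, by CH and the $\Delta$-system lemma there are $\omega_2$ among them whose countable supports form a $\Delta$-system. As $|Q|\le2^\omega=\omega_1$ and $\omega_1^\omega=\omega_1$, there are at most $\omega_1$ possibilities for the restriction to the root, so two of these conditions agree on the root. They are compatible: their union coordinate by coordinate is a condition. $\square$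

**Fusion.** For a finite $F\subseteq\kappa\times\omega$ let $\Sigma_F=\prod_{(\gamma,l)\in F}R_l$, a finite nonempty set. Say that $e\in P$ is free at $F$ if $l\notin\mathrm{dom}\,e(\gamma)$ for all $(\gamma,l)\in F$. For such $e$ and $\sigma\in\Sigma_F$ let $e\cup\sigma$ be $e$ with the values $\sigma$ added at the places in $F$; this is a condition.

Let $p\in P$; passing to a stronger condition we may assume that its support is nonempty. We build conditions $p=p_0\ge p_1\ge\cdots$, finite sets $\emptyset=F_0\subseteq F_1\subseteq\cdots$ with $p_i$ free at $F_i$, numbers $0=N_0<N_1<\cdots$, and conditions $q_k\le p$ $(k<\omega)$. In step $i$, enumerate $\Sigma_{F_i}=\{\sigma_0,\dots,\sigma_{M-1}\}$, let $N_{i+1}=N_i+M$ and $p_i^0=p_i$. Given $p_i^t\le p_i$ free at $F_i$ $(t<M)$, choose any desired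
$$q_{N_i+t}\le p_i^t\cup\sigma_t;$$
the choice may depend on everything constructed so far. Let $p_i^{t+1}$ be $q_{N_i+t}$ with the values at the places in $F_i$ removed. Since $p_i^t$ has no values at these places, $p_i^{t+1}\le p_i^t$. Also $p_i^{t+1}$ is free at $F_i$, and $p_i^{t+1}\cup\sigma_t=q_{N_i+t}$ because $q_{N_i+t}$ has the values $\sigma_t$ on $F_i$. Let $p_{i+1}=p_i^M$ and $F_{i+1}=F_i\cup\{(\gamma,l)\}$ with some $l\notin\mathrm{dom}\,p_{i+1}(\gamma)$, $(\gamma,l)\notin F_i$, where $\gamma\in\mathrm{supp}(p_{i+1})$ is given by a bookkeeping under which every $\gamma\in\bigcup_i\mathrm{supp}(p_i)$ is treated infinitely often.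

Let $p_\omega(\gamma)=\bigcup_ip_i(\gamma)$. For $\gamma\in\bigcup_i\mathrm{supp}(p_i)$ the domain of $p_\omega(\gamma)$ omits the infinitely many $l$ with $(\gamma,l)\in\bigcup_iF_i$, because $p_{i'}$ is free at $F_i$ for all $i'\ge i$. The support of $p_\omega$ is countable. So $p_\omega\in P$ and $p_\omega\le p_i^t$ for all $i,t$.

**Lemma 10.** If $p_\omega\in G$, then for every $i$ we have $q_k\in G$ for that $k\in[N_i,N_{i+1})$ which corresponds to the pattern of the generic values on $F_i$.

*Proof.* The generic values on the finite set $F_i$ form some $\sigma_t\in\Sigma_{F_i}$. Some element of $G$ extends $p_\omega$ and contains these finitely many values. It is below $p_\omega\cup\sigma_t\le p_i^{t+1}\cup\sigma_t=q_{N_i+t}$, so $q_{N_i+t}\in G$. $\square$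

**Lemma 11 (capturing).** Every pair $(h,I)\in N$ is captured by a pair $(h',I')\in V$.

*Proof.* Let $p$ force $(\dot h,\dot I)$ to be a pair. Perform the fusion, with $m_0=0$ and the following choice: $q_k$ decides, for some $j$ with $\min\dot I_j\ge m_k$, the number $j$, the interval $\dot I_j=:J_k$ and $\dot h\restriction J_k$. Put $m_{k+1}=\max J_k+1$. Then $J_k\subseteq[m_k,m_{k+1})$, so the $J_k$ are pairwise disjoint. Let $h'$ take on each $J_k$ the values decided by $q_k$, and $0$ elsewhere; let $I'_i=[m_{N_i},m_{N_{i+1}})$. If $p_\omega\in G$ and $i<\omega$, then by Lemma 10 $q_k\in G$ for some $k\in[N_i,N_{i+1})$, so $J_k\subseteq I'_i$ is an interval of $I$ on which $h'$ and $h$ agree. The same construction works below each condition stronger than $p$, so the lemma follows by density. $\square$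

Now let $\mathbb B\in N$ be complete, c.c.c., with $\Vdash_{\mathbb B}$ "no Cohen real over $N$", and suppose toward a contradiction that the weak law fails in $\mathbb B$. Form $\mathcal J$ as in (7). Lemma 8, Lemma 11 and the inclusion $A_{y,h',I'}\subseteq A_{y,h,I}$ for capturing pairs give the final form of its second property:

**Lemma 12.** (J2) For every $y\in N$ with $y(n,k)\in2^{[n,k)}$ for $(n,k)\in\Delta$ there is a pair $(h,I)\in V$ with $A_{y,h,I}\in\mathcal J$. $\square$

Let $\mathcal J_V=\mathcal J\cap V$.

## Steering all $z_k$ from one coordinate

**Lemma 13.** Let $p\in Q$ and let $(h,I)\in V$ be a pair. There are $p'\le p$ in $Q$ and $A\in V$, $A\subseteq\Delta$, such that $A\notin\mathcal J_V$, and for every $r\in\prod_lR_l$ (in any extension of $V$) with $r\supseteq p'$ we have $A\subseteq A_{x^r,h,I}$.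

Consider first the case $p=\emptyset$. The condition $p'$ must leave infinitely many places $v_0<v_1<\cdots$ free. Let all its values be $\mathrm{id}$, except at one place $a_i$ strictly between $v_i$ and $v_{i+1}$ for each $i$, where the value is some $g_{v_i}$. For $r\supseteq p'$ and $a_i<k\le v_{i+1}$ we get
$$z^r_k=s\,g_{v_i}\,y_0,\qquad s=r(0)\cdots r(v_i)\in\mathrm{Prod}_{v_i+1}.$$
We do not know $s$, but there are only finitely many candidates, and each is a homeomorphism. The set of $z$ that agree with $h$ on some $I_j$ with $\min I_j\ge v_i$ is dense open, and so is the intersection of its preimages under the candidates $s$. If $g_{v_i}$ moves $y_0$ into this intersection, then $z_k^r$ agrees with $h$ on some $I_j$ beyond $v_i$, and if $a_i$ is large enough, always on some such $I_j$ below $a_i$. So $(n,k)\in A_{x^r,h,I}$ whenever $n\le v_i$ and $a_i<k\le v_{i+1}$.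

Two things remain. The windows $(v_i,a_i]$ are uncontrolled, and we must make sure that the set of $(n,k)$ with $k$ in such a window is small in the sense of $\mathcal J$. And if $p\neq\emptyset$, then the values to the right of $a_i$ are no longer $\mathrm{id}$. In place of $y_0$ there appears a point that varies with $k$, and a single homeomorphism cannot move all points of $2^\omega$ into a small set. It can move the complement of a nonempty clopen set into a small set, by (8). Property (J2) is what allows us to discard the remaining clopen set.

*Proof of Lemma 13.* All objects constructed below are in $V$; only the choice of the pairs $(h_0,I_0),(h_1,I_1)\in V$ refers to $\mathcal J_V$. We write $I_{0,j}$ and $I_{1,j}$ for the intervals of $I_0$ and $I_1$.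

**Step 1: a reference point in each $2^\omega$.** We complete $p$ trivially and find a clopen obstacle that the resulting points mostly miss. Let $u=\omega\setminus\mathrm{dom}\,p$. Let $r^*\supseteq p$ be total with $r^*(l)=\mathrm{id}$ for $l\in u$, and $z^*_k=z^{r^*}_k$. By (J2) for $y=x^{r^*}$, fix $(h_0,I_0)\in V$ with
$$A_0:=A_{x^{r^*},h_0,I_0}\in\mathcal J_V.$$

**Step 2: control elements.** For each $v$ we construct the group element that moves everything missing the obstacle to where we want it. Let $j_0(v)$ be the least $j$ with $\min I_{0,j}\ge v$, and put
$$O^v=\{z:z\restriction I_{0,j_0(v)}=h_0\restriction I_{0,j_0(v)}\},\qquad U_v=\{z:\exists j\ (\min I_j\ge v\wedge z\restriction I_j=h\restriction I_j)\}.$$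
$O^v$ is nonempty and clopen. $U_v$ is dense open, hence so is $\bigcap_{s\in\mathrm{Prod}_{v+1}}s^{-1}U_v$, a finite intersection in which each $s$ is a homeomorphism. Choose a nonempty string $t$ with $[t]$ contained in this intersection, and a nonempty string $o$ with $[o]\subseteq O^v$. Let $g_v=g_{o,t}$. By (8), $g_v(2^\omega\setminus O^v)\subseteq g_v(2^\omega\setminus[o])=[t]$, so $s\,g_v(2^\omega\setminus O^v)\subseteq U_v$ for all $s\in\mathrm{Prod}_{v+1}$. For each of the finitely many $s$, the compact set $2^\omega\setminus O^v$ is covered by the open sets $\{z:(sg_vz)\restriction I_j=h\restriction I_j\}$ with $\min I_j\ge v$, so finitely many of them suffice. Hence there is $N_v$ with $g_v\in\mathcal G_{N_v}$, $N_v>\max I_{0,j_0(v)}\ (\ge v)$, and such that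
$$z\notin O^v,\ s\in\mathrm{Prod}_{v+1}\ \Rightarrow\ \exists j\ \big(\min I_j\ge v,\ \max I_j<N_v,\ (sg_vz)\restriction I_j=h\restriction I_j\big).\tag{10}$$

**Step 3: spacing.** We choose the places $v_i<a_i$ so that the windows $(v_i,a_i]$ can be discarded by a second use of (J2). Choose $\delta_0<\delta_1<\cdots$ in $u$ with $\delta_{m+1}\ge N_{\delta_m}$. Let $(\tau_m)_m$ list $2^{<\omega}$ with every element occurring infinitely often, and let $\hat\tau_m=\tau_m{}^\frown000\ldots\in2^\omega$. Let
$$y(n,k)=\hat\tau_m\restriction[n,k)\quad\text{if }k\in(\delta_m,\delta_{m+1}],$$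
and $y(n,k)$ constantly $0$ if $k\le\delta_0$. By (J2) fix $(h_1,I_1)\in V$ with
$$A_1:=A_{y,h_1,I_1}\in\mathcal J_V.$$
Since $y$ uses every finite string infinitely often, it also uses initial segments of $h_1$, and in the blocks where it does, $(n,k)$ tends to fall into $A_1$. We choose our windows to be such blocks: let $m_0<m_1<\cdots$ satisfy $m_{i+1}\ge m_i+2$, $\tau_{m_i}=h_1\restriction(\max I_{1,i}+1)$ and $\delta_{m_i}\ge\max I_{1,i}$. Put $v_i=\delta_{m_i}$, $a_i=\delta_{m_i+1}$. So $v_i<a_i<v_{i+1}$ are in $u$ and $a_i\ge N_{v_i}$.

**Step 4: the condition $p'$.** We place at $a_i$ a group element that cancels the known factors on its left. Let $p'$ have domain $\omega\setminus\{v_i:i<\omega\}$, let it equal $r^*$ on its domain off $\{a_i:i<\omega\}$, and let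
$$p'(a_i)=w_i^{-1}g_{v_i}S_i,\qquad w_i=r^*(v_i+1)\cdots r^*(a_i-1),\quad S_i=r^*(0)\cdots r^*(a_i-1).$$
Since $\mathrm{id}\in R_l$ for all $l$, both $w_i$ (padded with identities on the left) and $S_i$ lie in $\mathrm{Prod}_{a_i}$; and $g_{v_i}\in\mathcal G_{N_{v_i}}\subseteq\mathcal G_{a_i}$. So $p'(a_i)\in R_{a_i}$; the sets $R_l$ were defined to make this true. The domain of $p'$ omits the infinitely many $v_i$, so $p'\in Q$. As $v_i,a_i\in u$, $p'$ extends $p$, that is, $p'\le p$.

Let $r\supseteq p'$, $r\in\prod_lR_l$, and $a_i<k\le v_{i+1}$. Put $s=r(0)\cdots r(v_i)\in\mathrm{Prod}_{v_i+1}$ and $\beta=r^*(a_i+1)\cdots r^*(k-1)y_0$. On $\{l:v_i<l<k\}\setminus\{a_i\}$ there is no $v_{i'}$ and no $a_{i'}$, so there $r$ agrees with $r^*$. Since $r^*(a_i)=\mathrm{id}$, we have $z^*_k=S_i\beta$. Therefore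
$$z^r_k=s\,w_i\,p'(a_i)\,\beta=s\,w_iw_i^{-1}g_{v_i}S_i\beta=s\,g_{v_i}z^*_k.\tag{11}$$

**Step 5: the set $A$.** We collect the $(n,k)$ for which all estimates apply and check that they are in $A_{x^r,h,I}$. Let $i(n)$ be the least $i$ with $v_i\ge n$ and $\min I_{1,i}\ge n$; these inequalities then hold for all $i\ge i(n)$. Let $\varphi(n)=a_{i(n)}$ and
$$A=L_\varphi\setminus(A_0\cup A_1)\in V.$$
By (J1), $A\notin\mathcal J$, so $A\notin\mathcal J_V$. Let $(n,k)\in A$ and let $r\supseteq p'$ be as before.

First, $k\notin(v_i,a_i]$ for all $i$. Suppose $k\in(v_i,a_i]$. Since $k>a_{i(n)}$, we have $i>i(n)$, so $\min I_{1,i}\ge n$. Also $k>v_i=\delta_{m_i}\ge\max I_{1,i}$. So $I_{1,i}\subseteq[n,k)$, and since $k\in(\delta_{m_i},\delta_{m_i+1}]$,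
$$y(n,k)\restriction I_{1,i}=\hat\tau_{m_i}\restriction I_{1,i}=h_1\restriction I_{1,i}.$$
Thus $(n,k)\in A_1$, a contradiction.

Hence, as $k>a_{i(n)}$, we have $k\in(a_i,v_{i+1}]$ for some $i\ge i(n)$, and $v_i\ge n$. Since $k>a_i\ge N_{v_i}>\max I_{0,j_0(v_i)}$, we have $I_{0,j_0(v_i)}\subseteq[v_i,k)\subseteq[n,k)$. As $(n,k)\notin A_0$, the point $z^*_k$ does not agree with $h_0$ on this interval, that is, $z^*_k\notin O^{v_i}$. By (10), applied to $v=v_i$, $z=z_k^*$ and the $s$ of Step 4, and by (11), there is $j$ with
$$n\le v_i\le\min I_j,\qquad\max I_j<N_{v_i}\le a_i<k,\qquad z^r_k\restriction I_j=h\restriction I_j.$$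
So $I_j\subseteq[n,k)$ and $x^r(n,k)\restriction I_j=h\restriction I_j$, which says $(n,k)\in A_{x^r,h,I}$. $\square$

## Mixing at a coordinate outside the deciding supports

We can now finish the proof of Theorem 1. Lemma 13 was proved in $N$ and refers to the actual $\mathcal J$, while the condition $q'$ below, built from $p'$, need not belong to $G$. The countable support product lets us reconcile the two: we find a coordinate that has nothing to do with $\mathcal J_V$.

**Proof of Theorem 1.** We are given $\mathbb B$ and $\mathcal J$ in $N$ as at the end of the section on the forcing, and derive a contradiction.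

**Step 1: a coordinate that $\mathcal J_V$ does not depend on.** Let $\dot{\mathcal J}$ be a $P$-name for $\mathcal J$. In $V$, for each $A\subseteq\Delta$ let $\mathcal W_A$ be a maximal antichain of conditions deciding "$\check A\in\dot{\mathcal J}$". By CH there are $\omega_1$ such $A$, and by Lemma 9 each $\mathcal W_A$ has size at most $\omega_1$. So the union $S$ of the supports of all elements of all $\mathcal W_A$ has size $\le\omega_1$. Pick $\beta\in\kappa\setminus S$.

**Step 2: force a positive set into $\dot{\mathcal J}$.** By (J2) applied to $x^{r_\beta}\in N$ there is a pair $(h,I)\in V$ with $A_{x^{r_\beta},h,I}\in\mathcal J$. Choose $q\in G$ forcing "$\dot{\mathcal J}$ is closed under subsets and $A_{x^{\dot r_\beta},\check h,\check I}\in\dot{\mathcal J}$". Apply Lemma 13 to $p=q(\beta)$ and $(h,I)$ to get $p'\le q(\beta)$ and $A\in V$ with $A\notin\mathcal J_V$. Let $q'\le q$ be $q$ with the $\beta$-th coordinate replaced by $p'$. Since $q'$ forces $\dot r_\beta\supseteq p'$, and Lemma 13 speaks about all $r\supseteq p'$ in any extension of $V$, we get $q'\Vdash\check A\subseteq A_{x^{\dot r_\beta},\check h,\check I}$, so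
$$q'\Vdash\check A\in\dot{\mathcal J}.$$

**Step 3: contradict this by a condition that ignores $\beta$.** As $A\in V$ and $A\notin\mathcal J_V$, we have $A\notin\mathcal J$. So the element $w$ of $\mathcal W_A\cap G$ satisfies $w\Vdash\check A\notin\dot{\mathcal J}$, and $\mathrm{supp}(w)\subseteq S$. Let $e\in G$ be a common extension of $w$ and $q$, and let $e'$ agree with $e$ on $S$ and with $q'$ on $\kappa\setminus S$. Its support is countable, so $e'\in P$. We have $e'\le w$, because $\mathrm{supp}(w)\subseteq S$ and $e\le w$. We have $e'\le q'$: on $\kappa\setminus S$ the two agree, and on $S$ we have $q'=q$, as $\beta\notin S$, and $e\le q$. So $e'$ forces both $\check A\in\dot{\mathcal J}$ and $\check A\notin\dot{\mathcal J}$, a contradiction. Hence the weak law holds in $\mathbb B$. $\blacksquare$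

By Lemma 4(4), every complete c.c.c. algebra in $N$ with the hyper-weak law is of the kind treated in Theorem 1, so it has the weak law. This is why ZFC does not prove that an algebra as in Prikry's problem exists.

## The Cohen part of an algebra, and the size of the continuum

**Proof of Theorem 2.**

**Step 1: the two parts of $\mathbb B$.** We apply Theorem 1 to the part of $\mathbb B$ without Cohen reals. If $\neg b_0\ne0$, then $\mathbb B\restriction\neg b_0$ is complete, c.c.c. and adds no Cohen real, so the weak law holds there by Theorem 1. If $0\ne b\le b_0$, then $b$ forces a Cohen real, so the weak law fails in $\mathbb B\restriction b$ by Lemma 4(5). The equivalences follow from Theorem 1 and the implications weak $\Rightarrow$ hyper-weak $\Rightarrow$ no Cohen real of Lemma 4. If the weak law fails everywhere, then $\neg b_0=0$, since otherwise it would hold in $\mathbb B\restriction\neg b_0$; so a Cohen real is added with Boolean value $1$.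

For the rest, let $\kappa^\omega=\kappa\ge\omega_2$ in $V$ and use this $\kappa$ in the definition of $P$. (For instance, $\kappa=\omega_2$ qualifies: every function $\omega\to\omega_2$ is bounded, so $\omega_2^\omega=\omega_2\cdot\omega_1^\omega=\omega_2$ by CH.)

**Step 2: cardinals.** Cardinals $\ge\omega_2$ are preserved by Lemma 9, so it remains to preserve $\omega_1$, and for this we read names continuously from finitely many generic values at a time. Let $p$ force $\dot w:\omega\to\mathrm{Ord}$. Perform the fusion so that $q_k$ decides $\dot w(i)$ whenever $k\in[N_i,N_{i+1})$. This yields, in $V$, finite sets $F_i\subseteq\kappa\times\omega$ and tables $\theta_i:\Sigma_{F_i}\to\mathrm{Ord}$, where $\theta_i(\sigma_t)$ is the value decided by $q_{N_i+t}$. By Lemma 10, if $p_\omega\in G$, then for all $i$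
$$w(i)=\theta_i\big((r_\gamma(l))_{(\gamma,l)\in F_i}\big).\tag{12}$$
So $p_\omega$ forces the range of $\dot w$ to be contained in the countable set $\bigcup_i\mathrm{ran}(\theta_i)\in V$. As such $p_\omega$ are dense below $p$, no $w:\omega\to\omega_1^V$ in $N$ is onto, and $\omega_1$ is preserved.

**Step 3: $2^\omega\le\kappa$ in $N$.** We count the codes in (12). If $\dot w$ is a name for an element of $2^\omega$, we may take the $\theta_i$ with values in $\{0,1\}$, and (12) computes $w$ from $(r_\gamma)_{\gamma<\kappa}$ and the code $(F_i,\theta_i)_{i<\omega}\in V$. By density, every element of $2^\omega\cap N$ is computed in this way. There are $\kappa^\omega=\kappa$ such codes in $V$, so $2^\omega\le\kappa$ in $N$.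

**Step 4: $2^\omega\ge\kappa$ in $N$.** We show that the $r_\gamma$ are pairwise different. Let $\gamma\ne\delta$ and $e\in P$. Since $\mathcal G$ is infinite and $\mathcal G_l\subseteq R_l$, we have $|R_l|\ge|\mathcal G_l|\to\infty$. So there is $l\notin\mathrm{dom}\,e(\gamma)$ with $|R_l|\ge2$. Extend $e$ so that $l$ is in the domain of its $\delta$-th coordinate (if it is not already), and then so that its $\gamma$-th coordinate takes a different value at $l$. By density, $r_\gamma\ne r_\delta$. So in $N$ there are at least $\kappa$ elements of $\prod_lR_l$, a product of countably many finite sets, and this product has size at most $2^\omega$. Since $\kappa$ is still a cardinal in $N$, together with Step 3 we get $2^\omega=\kappa$ in $N$. $\blacksquare$
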